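\title{Skew lines and completion invariance of the $c_2$-invariant at all prime powers}

\begin{abstract}
The $c_2$-invariant of a primitive log-divergent $\phi^4$ graph $G$ is the residue modulo $q$ of $[G]_q/q^2$, where $[G]_q$ is the number of zeros of the Kirchhoff polynomial of $G$ over $\mathbb F_q$. Brown and Schnetz conjectured that it depends only on the $4$-regular completion $\hat G$ of $G$. We prove this for every prime power $q$. More precisely, the number of ways to place lines of $\mathbb P^3(\mathbb F_q)$ on the vertices of $\hat G$ so that adjacent vertices receive skew lines is congruent to $-q^6c_2^{(q)}(G)$ modulo $q^7$. The proof passes to the dual forest polynomials, reads them through Gauss sums as counts of configurations of $2\times2$ matrices, and compactifies the space of matrices to the space of lines. It also shows that the dual Kirchhoff polynomial has the same $c_2$-invariant.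
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The invariant and the conjecture}

Let $G$ be a connected graph with edges labeled $1,\dots,N$ and loop number $\ell_G=N-|V(G)|+1$. Its \emph{Kirchhoff polynomial} is
\[
\psi_G=\sum_{T}\prod_{e\notin T}\alpha_e\in\mathbb Z[\alpha_1,\dots,\alpha_N],
\]
where $T$ runs over the spanning trees of $G$. It is homogeneous of degree $\ell_G$ and of degree at most one in each variable. For a prime power $q$, let $[G]_q$ be the number of zeros of $\psi_G$ in $\mathbb F_q^N$.

We call $G$ \emph{primitive} if it is connected, has at least three vertices, has all vertex degrees at most $4$, and satisfies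
\begin{equation}\label{eq:primitive}
N=2\ell_G,\qquad |E_\gamma|>2\ell_\gamma\quad\text{for every proper nonempty subgraph }\gamma\subsetneq G .
\end{equation}
Here a subgraph is a set of edges with their endpoints, and $\ell_\gamma$ is the number of edges minus the number of vertices plus the number of components. These are the primitive log-divergent graphs of $\phi^4$ theory: the graph has exactly two edges per loop, and every proper part of it has more. A primitive graph has $\ell_G+1$ vertices, so $\ell_G\ge2$ and $\sum_v(4-\deg v)=4(\ell_G+1)-2N=4$.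

Brown and Schnetz showed that $q^2$ divides $[G]_q$ for such graphs; we recover this in Proposition~\ref{prop:vertex}. The \emph{$c_2$-invariant} is
\[
c_2^{(q)}(G)=\frac{[G]_q}{q^2}\bmod q\ \in\mathbb Z/q\mathbb Z ,
\]
and $c_2(G)$ is the family of these residues over all prime powers $q$. It records the lowest-order part of the point count. For the complete graph $K_4$ we find $[K_4]_q=q^5+q^3-q^2$ in Section~\ref{sec:example}, so $c_2^{(q)}(K_4)=-1$ for all $q$. The condition on the number of vertices excludes the double edge, which satisfies \eqref{eq:primitive} but has $\psi=\alpha_1+\alpha_2$ with only $q$ zeros.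

The \emph{completion} $\hat G$ is obtained from $G$ by adding one vertex, which we call $\infty$, and joining each vertex $v$ of $G$ to $\infty$ by $4-\deg v$ edges. It is $4$-regular. We write $\hat G_1=\hat G_2$ if the completions are isomorphic, that is, if $G_1$ and $G_2$ arise by deleting a vertex from the same $4$-regular graph. The completion conjecture of Brown and Schnetz states that
\[
\hat G_1=\hat G_2\quad\Longrightarrow\quad c_2(G_1)=c_2(G_2).
\]

\begin{example}\label{ex:seven}
Take vertices $a,b,c,p_1,p_2,p_3,p_4$, join each of $a,b,c$ to each $p_i$, and add the edges $p_1p_2$ and $p_3p_4$. This graph is simple and $4$-regular, and deleting any vertex gives a primitive graph with five loops (Remark~\ref{rem:converse}). Deleting $a$ leaves the $4$-valent vertices $b,c$, which are not adjacent. Deleting $p_1$ leaves $K_{3,3}$ with the extra edge $p_3p_4$, whose two $4$-valent vertices are adjacent. The two graphs are not isomorphic, and nothing in the definition of $\psi$ relates their point counts.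
\end{example}

The equality $c_2^{(p)}(G_1)=c_2^{(p)}(G_2)$ was proved for $p=2$ by Hu and Yeats and for all primes $p$ by Panzer and Yeats; the case of prime powers was unknown. The problem is posed in \cite{MT}. There is a simple reason why prime powers ask for more. The function $1-F^{q-1}$ is the indicator of $\{F=0\}$ with values in $\mathbb F_q$, so its sum over all points determines the number of zeros of $F$ modulo the characteristic $p$. For $q=p$ this is a residue modulo $q$; for $q=p^n$ with $n>1$ it is not. We therefore work throughout with integer counts and with divisibility by powers of $q$.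

\subsection*{Results}

Our approach is to find a count that is defined by $\hat G$ alone. Two lines of $\mathbb P^3(\mathbb F_q)$ are \emph{skew} if they are disjoint. For a graph $\Gamma$, let $Z_q(\Gamma)$ be the number of maps from $V(\Gamma)$ to the set of lines of $\mathbb P^3(\mathbb F_q)$ that send adjacent vertices to skew lines.

\begin{theorem}\label{thm:main}
Let $G$ be a primitive graph and $q$ a prime power. Then
\[
Z_q(\hat G)\equiv-q^6\,c_2^{(q)}(G)\pmod{q^7},
\qquad\text{that is,}\qquad c_2^{(q)}(G)\equiv -Z_q(\hat G)/q^6\pmod q .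
\]
\end{theorem}

Since $Z_q(\hat G)$ depends only on the isomorphism class of $\hat G$, the conjecture follows.

\begin{corollary}\label{cor:conjecture}
If $G_1,G_2$ are primitive graphs with $\hat G_1=\hat G_2$, then $c_2^{(q)}(G_1)=c_2^{(q)}(G_2)$ for every prime power $q$.
\end{corollary}

The proof moves from $[G]_q$ to $Z_q(\hat G)$ through two intermediate counts. Let $\mathbb M$ be the space of $2\times2$ matrices over $\mathbb F_q$. For a graph $\Gamma=(V,E)$, with self-loops and multiple edges allowed, fix a base vertex $o$ and consider the maps $x\colon V\to\mathbb M$ with $x_o=0$. Let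
\begin{align*}
X(\Gamma)&=\#\{x:\ \det(x_u-x_w)=0\ \text{ for every edge }uw\},\\
Y(\Gamma)&=\#\{x:\ \det(x_u-x_w)\ne0\ \text{ for every edge }uw\}.
\end{align*}
Translating all $x_u$ by one matrix shows that these numbers do not depend on $o$. Finally let $\varphi_G=\sum_T\prod_{e\in T}\alpha_e$ be the \emph{dual Kirchhoff polynomial} and $[\varphi_G]_q$ its number of zeros in $\mathbb F_q^N$.

\begin{theorem}\label{thm:all}
For every primitive graph $G$ and every prime power $q$,
\[
c_2^{(q)}(G)\equiv\frac{[\varphi_G]_q}{q^2}\equiv-\frac{X(G)}{q^2}\equiv-\frac{Y(G)}{q^2}\equiv-\frac{Z_q(\hat G)}{q^6}\pmod q ,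
\]
all quotients being integers. In particular, $c_2(G)$ equals the $c_2$-invariant of the dual polynomial, with no further hypothesis on $G$.
\end{theorem}

\subsection*{Why lines}

The count $Y(G)$ suggests why completion invariance should hold. For invertible $x,y\in\mathbb M$ we have $x^{-1}-y^{-1}=x^{-1}(y-x)y^{-1}$, so inversion preserves the invertibility of differences. Inversion exchanges $0$ with a point at infinity of $\mathbb M$, and one would like to regard that point as the position of the vertex $\infty$, so that inversion exchanges $\infty$ with the base vertex. But inversion is not defined on singular matrices, and a vertex that is not adjacent to the base vertex may well carry a singular matrix. The remedy is to compactify $\mathbb M$. A matrix $y$ has a graph $\Lambda_y\subset\mathbb F_q^2\oplus\mathbb F_q^2$, which is a line of $\mathbb P^3$, and two such lines are skew exactly when the difference of the matrices is invertible. In the space of all lines the point at infinity is an ordinary line. The price is that $Z_q(\hat G)$ contains configurations that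 $Y(G)$ does not see, namely those in which a vertex not adjacent to $\infty$ carries a line that meets the line at $\infty$. We show that their number is divisible by a higher power of $q$.

\subsection*{Plan}

Section~\ref{sec:matrices} collects the geometry of $2\times 2$ matrices, and Section~\ref{sec:example} verifies the theorems by hand for $K_4$. Section~\ref{sec:vertex} eliminates the three edges at a trivalent vertex and expresses $c_2$ through a single polynomial whose degree equals its number of variables. Section~\ref{sec:duality} shows that inverting all variables preserves the point count of such a polynomial modulo $q$, which brings in minors of the graph Laplacian. Sections \ref{sec:gauss} and \ref{sec:XY} connect these minors to $X(G)$ and $Y(G)$ by Gauss sums. Section~\ref{sec:infinity} passes to lines and proves Theorem~\ref{thm:main}, and Section~\ref{sec:dual} completes the proof of Theorem~\ref{thm:all}. From now on $q$ is fixed and $\mathbb F=\mathbb F_q$.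

\section{Two-by-two matrices and lines in $\mathbb P^3$}\label{sec:matrices}

Write $Q=\det$ on $\mathbb M=M_2(\mathbb F)$. This is a quadratic form in four variables, with polar form
\[
\langle x,x'\rangle=Q(x+x')-Q(x)-Q(x')=\operatorname{tr}(\operatorname{adj}(x)\,x')=ad'+da'-bc'-cb'
\]
for $x=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)$ and $x'=\left(\begin{smallmatrix}a'&b'\\c'&d'\end{smallmatrix}\right)$. The last expression shows that $\langle\,,\rangle$ is nondegenerate in every characteristic. On $2\times2$ matrices the adjugate is a linear involution that preserves $Q$. A matrix is \emph{null} if $Q(x)=0$; a subspace is \emph{totally null} if all its elements are null; a \emph{null direction} is a one-dimensional totally null subspace. We write $\delta_Q$ and $\delta_0$ for the indicator functions of $\{Q=0\}$ and $\{0\}$ on $\mathbb M$. For column vectors $\xi,\eta,\xi',\eta'\in\mathbb F^2$ we have $\xi\eta^T+\xi'\eta'^T=[\xi\ \xi'][\eta\ \eta']^T$, hence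
\begin{equation}\label{eq:rankone}
\langle\xi\eta^T,\xi'\eta'^T\rangle=\det(\xi\eta^T+\xi'\eta'^T)=\det[\xi\ \xi']\,\det[\eta\ \eta'] .
\end{equation}

\begin{lemma}\label{lem:null}
\begin{enumerate}
\item[(a)] There are $q^3+q^2-q$ null matrices and $(q+1)^2$ null directions.
\item[(b)] There are $2(q+1)$ totally null planes, and no totally null subspace has dimension $3$ or more.
\item[(c)] A plane that is not totally null contains at most two null directions, and $\frac12q^2(q+1)^2$ planes contain exactly two.
\item[(d)] For $z\in\mathbb M$ let $\nu(z)$ be the number of $y$ with $Q(y)=Q(y-z)=0$. Then $\nu(0)=q^3+q^2-q$, $\nu(z)=2q^2-q$ for null $z\ne0$, and $\nu(z)=q^2+q$ for invertible $z$. Equivalently,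
\[
\nu=(q^2+q)+(q^2-2q)\,\delta_Q+(q^3-q^2)\,\delta_0 .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A nonzero null matrix is $\xi\eta^T$ with $\xi,\eta\ne0$, and its direction is determined by the pair of points $\langle\xi\rangle,\langle\eta\rangle\in\mathbb P^1(\mathbb F)$. So there are $(q+1)^2$ null directions and $1+(q-1)(q+1)^2=q^3+q^2-q$ null matrices.

(b) If $\xi\eta^T$ and $\xi'\eta'^T$ span a totally null plane, then by \eqref{eq:rankone} either $\xi\parallel\xi'$ or $\eta\parallel\eta'$. So the plane is $\{\xi\zeta^T:\zeta\in\mathbb F^2\}$ or $\{\zeta\eta^T:\zeta\in\mathbb F^2\}$, which gives $2(q+1)$ planes. A larger totally null subspace would contain such a plane, up to transposition one of the first form, and an element $\xi'\eta'^T$ with $\xi'\nparallel\xi$. For $\zeta\nparallel\eta'$ the sum $\xi\zeta^T+\xi'\eta'^T$ is invertible by \eqref{eq:rankone}, a contradiction.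

(c) On such a plane $Q$ is a nonzero binary quadratic form, which has at most two zeros in $\mathbb P^1$. Two null directions span a plane that is not totally null if and only if $\xi\nparallel\xi'$ and $\eta\nparallel\eta'$, and there are $\frac12(q+1)^2q^2$ such unordered pairs.

(d) Multiplication by invertible matrices on either side preserves nullity, so we may take $z\in\{0,E_{11},1\}$. The case $z=0$ is (a). For $z=E_{11}$ we have $Q(y-z)=Q(y)-d$, so the conditions are $d=0$ and $bc=0$, with $q(2q-1)$ solutions. For $z=1$ we have $Q(y-1)=Q(y)-\operatorname{tr}y+1$, so $y$ has determinant $0$ and trace $1$. These are the idempotents of rank one, given by an ordered pair (image, kernel) of distinct points of $\mathbb P^1$; there are $(q+1)q$. The closed formula takes these three values.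
\end{proof}

Lines of $\mathbb P^3(\mathbb F)$ are two-dimensional subspaces of $\mathbb F^4=\mathbb F^2\oplus\mathbb F^2$, and two lines are skew if the subspaces intersect in $0$. There are $\frac{(q^4-1)(q^4-q)}{(q^2-1)(q^2-q)}=(q^2+1)(q^2+q+1)$ lines. Put
\[
\Lambda_\infty=0\oplus\mathbb F^2,\qquad \Lambda_y=\{(\xi,y\xi):\xi\in\mathbb F^2\}\quad(y\in\mathbb M).
\]
A subspace is skew to $\Lambda_\infty$ if and only if it projects isomorphically onto the first summand, so the lines skew to $\Lambda_\infty$ are exactly the $\Lambda_y$. We call them \emph{affine}. The lines $\Lambda_y$ and $\Lambda_{y'}$ meet if and only if $(y-y')\xi=0$ for some $\xi\ne0$. Thus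
\begin{equation}\label{eq:affine}
\Lambda_y\text{ and }\Lambda_{y'}\text{ are skew}\iff Q(y-y')\ne0 .
\end{equation}

\begin{lemma}\label{lem:gauge}
Let $\Gamma$ be a graph with adjacent vertices $\infty$ and $o$, and let $Z^0(\Gamma)$ be the number of maps $\Lambda$ counted by $Z_q(\Gamma)$ with $\Lambda(\infty)=\Lambda_\infty$ and $\Lambda(o)=\Lambda_0$. Then
\[
Z_q(\Gamma)=(q^2+1)(q^2+q+1)\,q^4\,Z^0(\Gamma).
\]
\end{lemma}

\begin{proof}
The group $GL_4(\mathbb F)$ preserves skewness and is transitive on lines, so each value of $\Lambda(\infty)$ occurs equally often. Once $\Lambda(\infty)=\Lambda_\infty$, the line $\Lambda(o)$ is affine. The translations $(\xi,\zeta)\mapsto(\xi,\zeta+z\xi)$ with $z\in\mathbb M$ fix $\Lambda_\infty$ and send $\Lambda_y$ to $\Lambda_{y+z}$, so each of the $q^4$ affine lines occurs equally often as $\Lambda(o)$.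
\end{proof}

\section{The tetrahedron and five skew lines}\label{sec:example}

Let $G=K_4$, with $\ell_G=3$ and $\hat G=K_5$. We compute each count directly.

\emph{The Kirchhoff polynomial.} Deleting a vertex of $K_4$ leaves a triangle $H$ with edge variables $a,b,c$. The forest polynomials defined in Section~\ref{sec:vertex} are $\psi_H=a+b+c$, $(g_1,g_2,g_3)=(bc,ac,ab)$ and $f=abc$. At a common zero of the $g_i$ at most one variable is nonzero, and then $\psi_H=0$ forces $a=b=c=0$. Formula \eqref{eq:count} below gives $[K_4]_q=q^2(q^3-1)+q^3$, so $-q^2c_2^{(q)}(K_4)\equiv q^2\pmod{q^3}$.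

\emph{Null differences.} Here $x_o=0$, the other three matrices $x_1,x_2,x_3$ are null, and $Q(x_i-x_j)=0$ means $\langle x_i,x_j\rangle=0$. So $X(K_4)$ counts triples whose span is totally null. Sorting by the dimension $0,1,2$ of the span and using Lemma~\ref{lem:null},
\[
X(K_4)=1+(q+1)^2(q^3-1)+2(q+1)\bigl(q^6-1-(q+1)(q^3-1)\bigr).
\]
Modulo $q^3$ this is $1-(q+1)^2+2q(q+1)=q^2$.

\emph{Invertible differences.} Multiplying on the right by $x_1^{-1}$ gives $Y(K_4)=|GL_2(\mathbb F)|\cdot R$, where $R$ counts pairs $(y,z)$ with $y$, $y-1$, $z$, $z-1$, $z-y$ invertible. For $w\in\mathbb M$ let $\mu(w)=q^4-2(q^3+q^2-q)+\nu(w)$ be the number of $y$ with $y$ and $y-w$ invertible. There are $\mu(1)=q^4-2q^3-q^2+3q$ choices of $y$. For each, the differences between $0,1,y$ are invertible, so inclusion--exclusion gives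
\[
q^4-3(q^3+q^2-q)+3(q^2+q)-t(y)=q^4-3q^3+6q-t(y)
\]
choices of $z$, where $t(y)$ counts the $z$ with $z$, $z-1$, $z-y$ all null. Such a $z$ is one of the $q^2+q$ idempotents of rank one, all conjugate to $E_{11}$. For $z=E_{11}$ the conditions on $y$ read $Q(y)=d$, $d\ne0$ and $Q(y-1)=1-a\ne0$, that is, $d\neq0$, $a\ne1$, $bc=d(a-1)$, with $(q-1)^3$ solutions. Hence
\[
Y(K_4)=q(q-1)^2(q+1)\Bigl[(q^4-2q^3-q^2+3q)(q^4-3q^3+6q)-q(q+1)(q-1)^3\Bigr].
\]
The bracket is $q$ modulo $q^2$, so $Y(K_4)\equiv q^2\pmod{q^3}$.

\emph{Lines.} In $K_5$ every vertex is adjacent to $\infty$, so all lines other than $\Lambda_\infty$ are affine and $Z^0(K_5)=Y(K_4)$ by \eqref{eq:affine}. By Lemma~\ref{lem:gauge}, the number of ordered quintuples of pairwise skew lines is $q^6$ modulo $q^7$, as Theorem~\ref{thm:main} predicts. The factor $q^6$ consists of $q^4$ from the translations and the $q^2$ in the definition of $c_2$.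

\emph{A first look at infinity.} In the octahedron $\hat G=K_{2,2,2}$ there is one vertex $u\neq\infty$ not adjacent to $\infty$, and its line may meet $\Lambda_\infty$. Consider the configurations with $\Lambda(u)=\Lambda_\infty$. The other four vertices form a cycle $C_4$ and carry affine lines, so the conditions at $u$ hold automatically, and the number of such configurations is $Y(C_4)=\sum_{w\in\mathbb M}\mu(w)^2$, where $w$ is the matrix opposite the base vertex. By Lemma~\ref{lem:null}(d), $\mu(w)\equiv q,\ q,\ 3q\pmod{q^2}$ for $w$ zero, null nonzero, invertible. The numbers of such $w$ are $1,-1,0$ modulo $q$. So $Y(C_4)\equiv q^2(1-1+0)=0\pmod{q^3}$, and these configurations do not affect $Z^0$ modulo $q^3$. Section~\ref{sec:infinity} proves this for all configurations with a nonaffine line at a vertex of $G$.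

\section{Reduction at a trivalent vertex}\label{sec:vertex}

\subsection*{Structure of primitive graphs}

For a set $R$ of vertices of $\hat G$, let $\operatorname{cut}(R)$ be the number of edges of $\hat G$ with exactly one end in $R$.

\begin{lemma}\label{lem:structure}
Let $G$ be primitive and $\ell=\ell_G$.
\begin{enumerate}
\item[(a)] $G$ has no self-loop, no multiple edge and no bridge.
\item[(b)] Exactly four vertices of $G$ have degree $3$ and all others have degree $4$. Hence $\ell\ge3$, and $\hat G$ is a simple connected $4$-regular graph on $\ell+2$ vertices in which the neighbors of $\infty$ are the four trivalent vertices of $G$.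
\item[(c)] If $s$ is a trivalent vertex, then $G\setminus s$ is connected, with $\ell$ vertices and $2\ell-3$ edges.
\item[(d)] If $R$ and $V(\hat G)\setminus R$ both have at least two elements, then $\operatorname{cut}(R)\ge6$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $N=2\ell\ge4$, a self-loop (one edge, one loop) and a double edge (two edges, one loop) would be proper subgraphs violating \eqref{eq:primitive}. If $b$ is a bridge, then $G\setminus b$ has $2\ell-1$ edges and $\ell$ loops, again a violation.

(b) Let $v$ have degree $d\ge1$ and let $\gamma$ be the set of edges not at $v$. It is nonempty, since otherwise $G$ is a star and $\ell=0$. It has $2\ell-d$ edges on the $\ell$ vertices other than $v$, so $\ell_\gamma\ge\ell-d+1$, and \eqref{eq:primitive} gives $2\ell-d>2(\ell-d+1)$, that is, $d>2$. As $\sum_v(4-\deg v)=4$, exactly four vertices have degree $3$. So $\ell+1\ge4$, and each edge at $\infty$ is simple.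

(c) If $G\setminus s$ had two or more components, one of them would be joined to $s$ by a single edge, which is a bridge.

(d) Replacing $R$ by its complement, we may assume $\infty\notin R$; then $R\subsetneq V(G)$. Let $E_R$ be the number of edges of $G[R]$, so $\operatorname{cut}(R)=4|R|-2E_R$. If $E_R=0$, this is at least $8$. Otherwise the edges of $G[R]$ form a proper nonempty subgraph with at least $E_R-|R|+1$ loops, so $E_R>2(E_R-|R|+1)$. This says $E_R<2|R|-2$, so $\operatorname{cut}(R)>4$, and $\operatorname{cut}(R)$ is even.
\end{proof}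

\begin{remark}\label{rem:converse}
Conversely, let $\Gamma$ be a simple $4$-regular graph on $m$ vertices that satisfies the cut condition (d), and let $G=\Gamma\setminus v$. Then $G$ is primitive. It is connected, since otherwise some component $R$ has $\operatorname{cut}(R)\le2$; and $N=2m-4=2\ell_G$. It suffices to check \eqref{eq:primitive} for a connected proper subgraph $\gamma$ with vertex set $R$, where it reads $|E_\gamma|<2|R|-2$. If $R=V(G)$, this is $|E_\gamma|<N$; otherwise $2|E_\gamma|\le4|R|-\operatorname{cut}(R)\le4|R|-6$. So primitivity is a property of the completion. For $m\le7$ the cut condition is automatic, because one may take $|R|\in\{2,3\}$ and then $\operatorname{cut}(R)\ge4|R|-|R|(|R|-1)=6$.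
\end{remark}

\subsection*{Tools}

For polynomials $F_1,\dots,F_k$ over $\mathbb F$ we write $[F_1,\dots,F_k]$ for the number of their common zeros in the affine space of the variables under discussion. Note that $[F,F']=[F]+[F']-[FF']$. All divisibility of point counts comes from the following theorem.

\begin{theorem}[Ax \cite{Ax}]\label{thm:ax}
If $F\in\mathbb F[x_1,\dots,x_m]$ with $m\ge1$ has degree less than $m$, or $F=0$, then $q$ divides $[F]$.
\end{theorem}

Let $\Gamma=(V,E)$ be a graph with edge variables $\alpha_e$. Its \emph{Laplacian} is the symmetric matrix $L=\sum_{e=uw}\alpha_e(\epsilon_u-\epsilon_w)(\epsilon_u-\epsilon_w)^T$, where $\epsilon_u$ are the standard basis vectors of $\mathbb F^V$. For $I\subseteq V$ let $L^{(I)}$ be obtained by removing the rows and columns in $I$. Give a spanning forest the weight $\prod_{e\in F}\alpha_e$. We use three cases of the all-minors matrix-tree theorem \cite{Chaiken}. For nonempty $I$, $\det L^{(I)}$ is the total weight of the spanning forests with $|I|$ trees, each containing exactly one vertex of $I$; in particular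 $\det L^{(o)}=\varphi_\Gamma$, which is $0$ if $\Gamma$ is disconnected. For $u,w\ne o$, the entry $\operatorname{adj}(L^{(o)})_{uw}$ is the total weight of the spanning forests with two trees, one containing $u$ and $w$ and the other containing $o$; this includes the case $u=w$. For connected $\Gamma$ we also use the classical formula
\begin{equation}\label{eq:cycle}
\psi_\Gamma=\det\Bigl(\sum_e\alpha_e\,c_ec_e^T\Bigr),
\end{equation}
where $c_e\in\mathbb Z^{\ell_\Gamma}$ lists the coefficients of the oriented edge $e$ in the elements of a $\mathbb Z$-basis of the cycle lattice. Finally, Jacobi's identity for a square matrix $M$ and $i\ne j$ states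
\[
\operatorname{adj}(M)_{ii}\operatorname{adj}(M)_{jj}-\operatorname{adj}(M)_{ij}\operatorname{adj}(M)_{ji}=\det M\cdot\det M^{(ij)},
\]
where $M^{(ij)}$ is $M$ with rows and columns $i,j$ removed.

\subsection*{Forest polynomials}

From now on $G$ is primitive and $\ell=\ell_G\ge3$. Fix a trivalent vertex $s$ with neighbors $u_1,u_2,u_3$, joined to $s$ by the edges $1,2,3$, and let $H=G\setminus s$. In the $2\ell-3$ edge variables of $H$ define the \emph{dual} polynomials $\varphi_H$, $g_i^\vee$ and $f^\vee$ as follows: $g_i^\vee$ is the total weight of the spanning forests of $H$ with two trees, one containing $u_i$ and the other containing the remaining two $u_j$; and $f^\vee$ is the total weight of the spanning forests with three trees, each containing one $u_i$. Replacing $\prod_{e\in F}\alpha_e$ by $\prod_{e\notin F}\alpha_e$ gives the \emph{parametric} polynomials $\psi_H$, $g_i$, $f$. Thus $\psi_H(\alpha)=\prod_e\alpha_e\cdot\varphi_H(1/\alpha)$, and likewise for $g_i$ and $f$. All these polynomials are homogeneous (or zero), of degree at most one in each variable,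 and
\[
\deg\varphi_H=\deg g_i=\ell-1,\qquad \deg\psi_H=\deg g_i^\vee=\ell-2 .
\]
A two-tree forest that separates $u_1$ from $u_3$ has $u_2$ on one of the two sides. So for the Laplacian $L$ of $H$ and $\mathcal A=\operatorname{adj}L^{(u_3)}$,
\begin{equation}\label{eq:adj}
\mathcal A_{u_1u_1}=g_1^\vee+g_3^\vee,\qquad \mathcal A_{u_2u_2}=g_2^\vee+g_3^\vee,\qquad \mathcal A_{u_1u_2}=g_3^\vee .
\end{equation}
Let $e_2(y)=y_1y_2+y_1y_3+y_2y_3$. Since $(g_1^\vee+g_3^\vee)(g_2^\vee+g_3^\vee)-(g_3^\vee)^2=e_2(g^\vee)$, Jacobi's identity gives the first of the identities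
\begin{equation}\label{eq:e2}
e_2(g^\vee)=\varphi_H\,f^\vee,\qquad e_2(g)=\psi_H\,f ,
\end{equation}
and the second follows by inverting the variables and multiplying by $\prod_e\alpha_e^2$.

\begin{proposition}\label{prop:vertex}
We have
\begin{equation}\label{eq:count}
[G]_q=q^2\bigl(q^{2\ell-3}-[\psi_H,g_1,g_2,g_3]\bigr)+q^3[\psi_H,g_1,g_2,g_3,f].
\end{equation}
In particular $q^2\mid[G]_q$ and $c_2^{(q)}(G)\equiv-[\psi_H,g_1,g_2,g_3]\pmod q$.
\end{proposition}

\begin{proof}
A spanning tree of $G$ contains one, two or three edges at $s$, and its remaining edges form, respectively, a spanning tree of $H$, a two-tree forest separating the two endpoints, or a three-tree forest separating $u_1,u_2,u_3$. Hence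
\begin{equation}\label{eq:psiG}
\psi_G=\psi_H\,e_2(\alpha_1,\alpha_2,\alpha_3)+(g_2+g_3)\alpha_1+(g_1+g_3)\alpha_2+(g_1+g_2)\alpha_3+f .
\end{equation}
Fix the variables of $H$ and count zeros in $(\alpha_1,\alpha_2,\alpha_3)$.

Suppose $\psi_H\ne0$ and put $y_i=\psi_H\alpha_i+g_i$. By \eqref{eq:e2}, $\psi_H\psi_G=e_2(y)=y_1y_2+y_3(y_1+y_2)$. There are $q^2-q$ zeros with $y_1+y_2\ne0$, one for each such pair $(y_1,y_2)$. If $y_1+y_2=0$, then $y_1y_2=0$ forces $y_1=y_2=0$, and $y_3$ is free. The total is $q^2$.

Suppose $\psi_H=0$. Then $\psi_G$ is affine-linear and $e_2(g)=0$. If the three linear coefficients vanish, then $0=g_1g_2+g_3(g_1+g_2)=-g_1^2$, so $g_1=g_2=g_3=0$. Thus there are again $q^2$ zeros unless all $g_i$ vanish, in which case there are $q^3$ zeros if $f=0$ and none otherwise.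
\end{proof}

Four simultaneous equations are awkward: the duality of the next section applies to a single polynomial. The following lemma removes the surplus. It applies to determinants of size $d$ built from $2d$ matrices of rank one, and the relation $N=2\ell$ puts both a cycle matrix and a Laplacian into this shape.

\begin{lemma}\label{lem:det}
Let $d\ge2$, $\xi_1,\dots,\xi_{2d}\in\mathbb F^d$, and $\Phi=\det\bigl(\sum_{i=1}^{2d}\alpha_i\xi_i\xi_i^T\bigr)=\Phi^1\alpha_1+\Phi_1$, where $\Phi^1,\Phi_1$ are polynomials in $\alpha_2,\dots,\alpha_{2d}$. Then $q\mid[\Phi^1,\Phi_1]$.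
\end{lemma}

\begin{proof}
Write $\Phi^1=\Phi^{12}\alpha_2+\Phi^1_2$ and $\Phi_1=\Phi^2_1\alpha_2+\Phi_{12}$, and let $\Delta=\Phi^{12}\Phi_{12}-\Phi^1_2\Phi^2_1$. Fix $\alpha_3,\dots,\alpha_{2d}$. If $(\Phi^{12},\Phi^2_1)\ne(0,0)$, the two affine functions of $\alpha_2$ have one common zero when $\Delta=0$ and none otherwise. If $\Phi^{12}=\Phi^2_1=0$, then $\Delta=0$ and they have $q$ or $0$ common zeros. So, in $2d-2$ variables,
\[
[\Phi^1,\Phi_1]\equiv[\Delta]-[\Phi^{12},\Phi^2_1]\pmod q .
\]
Let $M$ be a symmetric $d\times d$ matrix. If $M$ is invertible and $m_{ij}=\xi_i^TM^{-1}\xi_j$, then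
\[
\det(M+\alpha_1\xi_1\xi_1^T+\alpha_2\xi_2\xi_2^T)=\det M\,\bigl(1+\alpha_1m_{11}+\alpha_2m_{22}+\alpha_1\alpha_2(m_{11}m_{22}-m_{12}^2)\bigr),
\]
so the expression $\Delta$ formed from the four coefficients equals $-(\det M\,m_{12})^2=-D^2$ with $D=\xi_1^T\operatorname{adj}(M)\xi_2$. The identity $\Delta=-D^2$ is polynomial in the entries of $M$, so it holds for $M=\sum_{i\ge3}\alpha_i\xi_i\xi_i^T$. Now $[\Delta]=[D]$ and $\deg D\le d-1<2d-2$, so $q\mid[\Delta]$ by Theorem~\ref{thm:ax}. Also $\deg\Phi^{12}\le d-2$ and $\deg\Phi^2_1\le d-1$, with sum $2d-3<2d-2$, so each term of $[\Phi^{12},\Phi^2_1]=[\Phi^{12}]+[\Phi^2_1]-[\Phi^{12}\Phi^2_1]$ is divisible by $q$.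
\end{proof}

\begin{proposition}\label{prop:single}
Modulo $q$,
\[
[\psi_H,g_1,g_2,g_3]\equiv[\psi_Hg_1],\qquad[\varphi_H,g_1^\vee,g_2^\vee,g_3^\vee]\equiv[\varphi_Hg_1^\vee].
\]
\end{proposition}

\begin{proof}
Let $i\neq j$ and add to $H$ a new edge $a=u_iu_j$, possibly parallel to an old one. The graph $H+a$ is connected and has $2(\ell-1)$ edges, $\ell$ vertices and $\ell-1$ loops. Sorting spanning trees by whether they contain $a$,
\[
\psi_{H+a}=\alpha_a\psi_H+(g_i+g_j),\qquad\varphi_{H+a}=\alpha_a(g_i^\vee+g_j^\vee)+\varphi_H .
\]
Both are determinants of size $d=\ell-1\ge2$ as in Lemma~\ref{lem:det}, the first by \eqref{eq:cycle} and the second as the determinant of a reduced Laplacian. Hence $[\psi_H,g_i+g_j]\equiv0$ and $[\varphi_H,g_i^\vee+g_j^\vee]\equiv0$.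

By \eqref{eq:e2}, $\psi_H=g_i+g_j=0$ forces $g_i^2=0$, as in the proof of Proposition~\ref{prop:vertex}. So $[\psi_H,g_i,g_j]=[\psi_H,g_i+g_j]\equiv0$. Again by \eqref{eq:e2}, $\psi_H=g_1=0$ forces $g_2g_3=0$, so
\[
[\psi_H,g_1,g_2,g_3]=[\psi_H,g_1,g_2]+[\psi_H,g_1,g_3]-[\psi_H,g_1]\equiv[\psi_Hg_1]-[\psi_H]-[g_1].
\]
The degrees $\ell-2$ and $\ell-1$ are less than $2\ell-3$ because $\ell\ge3$, so $[\psi_H]\equiv[g_1]\equiv0$. This paragraph used only \eqref{eq:e2}, the congruences for $g_i+g_j$ and the two degrees. The dual polynomials have the same properties, with the degrees exchanged, and the second congruence follows.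
\end{proof}

\section{Inverting the variables}\label{sec:duality}

The polynomials $\psi_Hg_1$ and $\varphi_Hg_1^\vee$ both have degree $2\ell-3$ in $2\ell-3$ variables, the first degree to which Theorem~\ref{thm:ax} does not apply. They are related by $\alpha\mapsto1/\alpha$, so they have the same number of zeros with all coordinates nonzero. The difficulty lies on the coordinate hyperplanes, where inversion is undefined. It disappears on $(\mathbb P^1)^m$, where inversion is an automorphism and the strata at infinity have low degree.

\begin{lemma}\label{lem:duality}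
Let $m\geq1$, let $F\in\mathbb F[x_1,\dots,x_m]$ be homogeneous of degree $m$ and of degree at most $2$ in each variable, and let $F^\star=\prod_ix_i^2\cdot F(1/x_1,\dots,1/x_m)$. Then $[F]\equiv[F^\star]\pmod q$.
\end{lemma}

\begin{proof}
The polynomial $\widetilde F(x,y)=\prod_iy_i^2\cdot F(x_1/y_1,\dots,x_m/y_m)$ is homogeneous of degree $2$ in each pair $(x_i,y_i)$, so it has a well-defined number $\widetilde n$ of zeros in $\mathbb P^1(\mathbb F)^m$. Sort the zeros by the set $K$ of indices $i$ with $[x_i:y_i]=[1:0]$, and normalize $y_i=1$ for $i\notin K$. On this stratum $\widetilde F$ is the coefficient of $\prod_{k\in K}x_k^2$ in $F$, a polynomial in $m-|K|$ variables that is zero or of degree $m-2|K|$. The stratum $K=\emptyset$ contributes $[F]$. For $1\le|K|<m$ the contribution is divisible by $q$ by Theorem~\ref{thm:ax}. For $|K|=m$ the stratum is a point, and the coefficient vanishes because $F$ has no monomial of degree $2m$. So $\widetilde n\equiv[F]+1$. The polynomial $F^\star$ is homogeneous of degree $2m-m=m$ and of degree at most $2$ in each variable, and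 $\widetilde{F^\star}(x,y)=\widetilde F(y,x)$. Hence $\widetilde n\equiv[F^\star]+1$ as well.
\end{proof}

The condition on the degree cannot be dropped: for $m=1$ and $F=x_1^2$ we have $[F]=1$, while $F^\star=1$ has no zero. Applying the lemma to $F=\psi_Hg_1$, for which $F^\star=\varphi_Hg_1^\vee$, and using Propositions \ref{prop:vertex} and \ref{prop:single}, we obtain
\begin{equation}\label{eq:dualc2}
[\varphi_H,g_1^\vee,g_2^\vee,g_3^\vee]\equiv[\varphi_Hg_1^\vee]\equiv[\psi_Hg_1]\equiv-c_2^{(q)}(G)\pmod q .
\end{equation}
By \eqref{eq:adj}, the left side describes how the Laplacian of $H$ degenerates. We now turn this into a count of configurations on vertices.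

\section{Gauss sums and null configurations}\label{sec:gauss}

Fix a nontrivial additive character $\chi$ of $\mathbb F$, so that $q^{-1}\sum_{\alpha\in\mathbb F}\chi(\alpha t)$ is $1$ for $t=0$ and $0$ otherwise. Let $B$ be a symmetric bilinear form on $U=\mathbb F^k$, viewed as a symmetric matrix. An element $x=(x_1,\dots,x_k)$ of $U\otimes\mathbb M=\mathbb M^k$ is given by the four vectors $a,b,c,d\in U$ of its matrix entries. Put
\[
Q_B(x)=B(a,d)-B(b,c)=\sum_iB_{ii}Q(x_i)+\sum_{i<j}B_{ij}\langle x_i,x_j\rangle .
\]
The first expression does not depend on a basis of $U$, and $Q_B$ is linear in $B$. A linear form $f$ on $U$ extends to $f\colon U\otimes\mathbb M\to\mathbb M$, entry by entry. Writing $f\odot g=f\otimes g+g\otimes f$, the first expression for $Q_B$ gives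
\begin{equation}\label{eq:forms}
Q_{f\otimes f}(x)=Q(f(x)),\qquad Q_{f\odot g}(x)=\langle f(x),g(x)\rangle .
\end{equation}
Summing $\chi(a^TBd-b^TBc)$ over $c$ and $d$ gives $q^{2k}$ if $Ba=Bb=0$ and $0$ otherwise. Therefore
\begin{equation}\label{eq:gauss}
\sum_{x\in\mathbb M^k}\chi(Q_B(x))=q^{2k+2\operatorname{corank}B}.
\end{equation}
This is why we use the determinant: it is bilinear in $(a,b)$ and $(c,d)$, so its Gauss sums carry no signs and behave alike in all characteristics.

For a graph $\Gamma=(V,E)$ with base vertex $o$, let $U_V=\{v\in\mathbb F^V:v_o=0\}\cong\mathbb F^V/\text{constants}$. For $\alpha\in\mathbb F^E$ let $L_\alpha=\sum_{e=uw}\alpha_e(v_u-v_w)\otimes(v_u-v_w)$ be the Laplacian form on $U_V$; its matrix is $L^{(o)}$, with determinant $\varphi_\Gamma(\alpha)$. Put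
\[
S(\Gamma)=\sum_{\alpha\in\mathbb F^E}q^{2\operatorname{corank}L_\alpha}\in\mathbb Z .
\]

\begin{lemma}\label{lem:XS}
We have $X(\Gamma)=q^{2(|V|-1)-|E|}S(\Gamma)$. If $|V|-1<|E|$, then $q\mid S(\Gamma)$.
\end{lemma}

\begin{proof}
Write $\delta_Q(x_u-x_w)=q^{-1}\sum_{\alpha_e}\chi(\alpha_eQ(x_u-x_w))$ for each edge. By \eqref{eq:forms} the total phase is $Q_{L_\alpha}(x)$, and \eqref{eq:gauss} with $k=|V|-1$ gives the formula. Modulo $q^2$, $S(\Gamma)$ is the number $q^{|E|}-[\varphi_\Gamma]$ of $\alpha$ with $L_\alpha$ nondegenerate, and $\varphi_\Gamma$ is zero or of degree $|V|-1$; apply Theorem~\ref{thm:ax}.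
\end{proof}

Each vertex contributes $q^2$ and each edge $q^{-1}$, so for a primitive graph the exponent is $0$ and $X(G)=S(G)$. For denser graphs the exponent is negative and the lemma gives no divisibility. We will meet such graphs, so we need a bound that is independent of the number of edges.

\begin{lemma}\label{lem:divisible}
If $\Gamma$ has at least three vertices, then $q^2\mid X(\Gamma)$. If $\Gamma$ has two vertices, then $q\mid X(\Gamma)$.
\end{lemma}

\begin{proof}
If $\Gamma$ is disconnected, the translations of a component that does not contain $o$ act freely on the configurations, so $q^4\mid X(\Gamma)$. If $\Gamma$ has two vertices and they are adjacent, then $X(\Gamma)=q^3+q^2-q$; this is why the second statement is weaker. Let $\Gamma$ be connected with $m+1\ge3$ vertices, and sort the configurations by the span $W$ of the matrices $x_u$. By connectedness and $x_o=0$, every $x_u$ is a sum of edge differences, so $W$ is spanned by its null elements.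

\emph{$W$ totally null.} Every map to $W$ is a configuration. By Lemma~\ref{lem:null}, the cases $\dim W=0,1,2$ contribute
\[
1+(q+1)^2(q^m-1)+2(q+1)\bigl(q^{2m}-1-(q+1)(q^m-1)\bigr),
\]
and for $m\ge2$ this is congruent modulo $q^2$ to $1-(q+1)^2+2q(q+1)=q^2\equiv0$.

\emph{$\dim W\le2$, $W$ not totally null.} Since $W$ is spanned by null elements, it is one of the $\frac12q^2(q+1)^2$ planes with exactly two null directions. In coordinates $(\lambda,\lambda')$ along these directions, $Q$ is a nonzero multiple of $\lambda\lambda'$, so the number $N_W$ of configurations that span $W$ is the same for all such planes. The swap $(\lambda,\lambda')\mapsto(\lambda',\lambda)$ permutes these configurations, and it fixes none, since a fixed configuration lies on the diagonal and does not span $W$. So $N_W$ is even, and the contribution $q^2(q+1)^2N_W/2$ is divisible by $q^2$.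

\emph{$\dim W\ge3$.} The group $SL_2(\mathbb F)^2$ acts on these configurations by $x_u\mapsto gx_uh^{-1}$. An element $(g,h)$ of a stabilizer satisfies $gy=yh$ for all $y\in W$. By Lemma~\ref{lem:null}(b), $W$ contains an invertible $y_0$. Then $h=y_0^{-1}gy_0$, and $g$ commutes with every element of $Wy_0^{-1}$. The centralizer of a nonscalar $2\times2$ matrix has dimension $2$, so $g=h=\lambda$ is a scalar with $\lambda^2=1$. Every orbit therefore has $q^2(q^2-1)^2/\#\{\lambda:\lambda^2=1\}$ elements. The denominator is $1$ for even $q$; for odd $q$ it is $2$ and divides $q^2-1$. So $q^2$ divides the size of every orbit.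
\end{proof}

\section{Matrix configurations compute $c_2$}\label{sec:XY}

We want to compare $X(G)$ with the left side of \eqref{eq:dualc2}. Lemma~\ref{lem:XS} relates $X(G)$ to the Laplacian of $G$, whose determinant, sorted by the edges at $s$, is
\[
\varphi_G=\varphi_H\,(\alpha_1+\alpha_2+\alpha_3)+\sum_{i<j}\alpha_i\alpha_j(g_i^\vee+g_j^\vee)+\alpha_1\alpha_2\alpha_3f^\vee .
\]
This takes the convenient shape \eqref{eq:psiG} only after $\alpha_1,\alpha_2,\alpha_3$ are inverted. On the side of configurations, inverting the parameter of an edge is a Fourier transform. Indeed, for $\beta\ne0$ we have $\beta Q(k)+\langle k,z\rangle=\beta Q(k+z/\beta)-Q(z)/\beta$, and $\sum_k\chi(\beta Q(k))=q^2$ by \eqref{eq:gauss}. The term $\beta=0$ gives $q^4\delta_0(z)$, and $\sum_{\beta\ne0}\chi(-Q(z)/\beta)=q\delta_Q(z)-1$. Hence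
\begin{equation}\label{eq:fourier}
\sum_{k\in\mathbb M,\ \beta\in\mathbb F}\chi\bigl(\beta Q(k)+\langle k,z\rangle\bigr)=q^2K(z),\qquad K=q^2\delta_0+q\delta_Q-1 .
\end{equation}
So the Fourier transform of the null cone is $K$ up to a power of $q$, and $K$ differs from $q\delta_Q$ by two simple terms. We replace $q\delta_Q$ by $K$ on the three edges at $s$ and evaluate the resulting sum in two ways.

We need this for $G$ and for $G$ with an edge removed. Let $\Gamma$ be a simple graph with a vertex $s$ that has exactly three neighbors $u_1,u_2,u_3$, let $H=\Gamma\setminus s$, and assume $h=|V(H)|\ge3$. With a base vertex $o$ in $H$, put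
\[
\Theta=\sum_{\substack{x\colon V(H)\to\mathbb M\\x_o=0}}\ \sum_{y\in\mathbb M}\ \prod_{uw\in E(H)}\delta_Q(x_u-x_w)\ \prod_{i=1}^3K(y-x_{u_i}).
\]

\begin{lemma}\label{lem:theta1}
$\Theta\equiv q^3X(\Gamma)\pmod{q^6}$.
\end{lemma}

\begin{proof}
Write $H+ij$ for $H$ with an edge $u_iu_j$ added and $H/ij$ for $H$ with $u_i,u_j$ identified. Expand the product of the three factors $K$, and let $J\subseteq\{1,2,3\}$ be the set of factors from which $q^2\delta_0$ is chosen.

For $J=\emptyset$ we choose $q\delta_Q$ from three, two, one or none of the factors. The sum over $y$ is evaluated by Lemma~\ref{lem:null}(d) for two factors and by Lemma~\ref{lem:null}(a) for one. The total is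
\begin{multline*}
q^3X(\Gamma)-q^2\sum_{i<j}\bigl[(q^2+q)X(H)+(q^2-2q)X(H+ij)+(q^3-q^2)X(H/ij)\bigr]\\
+3q(q^3+q^2-q)X(H)-q^4X(H).
\end{multline*}
In the other cases $y$ is determined. With $\{i,j,k\}=\{1,2,3\}$ we get
\begin{align*}
J=\{i\}:\quad&q^2\bigl[q^2X(H+ij+ik)-qX(H+ij)-qX(H+ik)+X(H)\bigr],\\
J=\{i,j\}:\quad&q^4\bigl[qX(H/ij+ik)-X(H/ij)\bigr],\\
J=\{1,2,3\}:\quad&q^6X(H/123).
\end{align*}
The coefficient of $X(H)$ is $-3q^4-3q^3+3q^4+3q^3-3q^2-q^4+3q^2=-q^4$. That of $X(H+ij)$ is $-q^4+2q^3-2q^3=-q^4$, since it occurs for $J=\{i\}$ and $J=\{j\}$. That of $X(H/ij)$ is $-q^5+q^4-q^4=-q^5$. Thus $\Theta-q^3X(\Gamma)$ is a sum of terms $\pm q^4X(\Gamma')$ with $|V(\Gamma')|=h\ge3$, terms $\pm q^5X(\Gamma')$ with $|V(\Gamma')|=h-1\ge2$, and $q^6X(H/123)$. By Lemma~\ref{lem:divisible} each is divisible by $q^6$.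
\end{proof}

For the second evaluation, let $\mathbb F^3_0$ be the space of triples $\kappa$ with $\kappa_1+\kappa_2+\kappa_3=0$; its dual is $\mathbb F^3/\text{constants}$. For $\alpha\in\mathbb F^{E(H)}$ regard $L_\alpha$ as the full Laplacian matrix on $\mathbb F^{V(H)}$, whose kernel contains the constants. Let $r=r(\alpha)$ be the dimension of $\ker L_\alpha/\text{constants}$, which is the corank of the form $L_\alpha$ on $U_{V(H)}$, and let $\rho=\rho(\alpha)\le 2$ be the rank of the restriction map
\[
\pi\colon\ker L_\alpha/\text{constants}\to\mathbb F^3/\text{constants},\qquad\eta\mapsto(\eta_{u_1},\eta_{u_2},\eta_{u_3}).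
\]

\begin{lemma}\label{lem:theta2}
$\Theta=q^{2h-|E(H)|}P$, where $P$ is an integer divisible by $q^2$ and
\[
P\equiv-q^2\,\#\{\alpha:r=\rho=1\}-2q^2\,\#\{\alpha:r=0\}\pmod{q^3}.
\]
\end{lemma}

\begin{proof}
Insert \eqref{eq:fourier} for each $K$, with variables $k_i,\beta_i$, and the character sum for each $\delta_Q$. The sum over $y$ of $\chi(\langle k_1+k_2+k_3,y\rangle)$ is $q^4$ if $k_1+k_2+k_3=0$ and $0$ otherwise. The remaining matrix variables $(x,k)$ range over $(U_{V(H)}\oplus\mathbb F_0^3)\otimes\mathbb M$, and by \eqref{eq:forms} the phase is $Q_B$ with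
\[
B=L_\alpha+\sum_i\beta_i\,\kappa_i\otimes\kappa_i-\sum_i\kappa_i\odot v_{u_i}.
\]
The space $U_{V(H)}\oplus\mathbb F^3_0$ has dimension $h+1$, so \eqref{eq:gauss} gives
\[
\Theta=q^{-|E(H)|-6+4+2(h+1)}P=q^{2h-|E(H)|}P,\qquad P=\sum_{\alpha\in\mathbb F^{E(H)}}\ \sum_{\beta\in\mathbb F^3}q^{2\operatorname{corank}B}.
\]

\emph{The corank of $B$.} Fix $\alpha$, and put $\iota(\kappa)=\sum_i\kappa_i\epsilon_{u_i}\in\mathbb F^{V(H)}$. Since $\sum\kappa_i=0$, the form $B$ makes sense for $v\in\mathbb F^{V(H)}/\text{constants}$, and $(v,\kappa)\in\ker B$ if and only if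
\begin{equation}\label{eq:kernel}
L_\alpha v=\iota(\kappa)\qquad\text{and}\qquad\sum_i\kappa_i'(\beta_i\kappa_i-v_{u_i})=0\ \text{ for all }\kappa'\in\mathbb F_0^3 .
\end{equation}
As $L_\alpha$ is symmetric, $\operatorname{im}L_\alpha=(\ker L_\alpha)^\perp$. So the first equation is solvable if and only if $\kappa$ lies in $\mathcal K=(\operatorname{im}\pi)^\perp\subseteq\mathbb F_0^3$, a space of dimension $2-\rho$. For $\kappa,\kappa'\in\mathcal K$ choose $v,v'$ with $L_\alpha v=\iota(\kappa)$, $L_\alpha v'=\iota(\kappa')$ and put $\Omega(\kappa,\kappa')=\sum_i\kappa'_iv_{u_i}=v'^TL_\alpha v$. The middle expression does not depend on $v'$ and the last is symmetric, so $\Omega$ is a well-defined symmetric form on $\mathcal K$. Let $\Omega_\beta=\sum_i\beta_i\,\kappa_i\otimes\kappa_i-\Omega$ on $\mathcal K$.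

Let $\kappa\in\mathcal K$ and let $v^0$ solve the first equation in \eqref{eq:kernel}. The general solution is $v^0+\eta$ with $\eta\in\ker L_\alpha$, and the second condition says that $\pi(\eta)$ equals the functional $\kappa'\mapsto\sum_i\kappa'_i(\beta_i\kappa_i-v^0_{u_i})$ on $\mathbb F^3_0$. Such an $\eta$ exists if and only if this functional lies in $\operatorname{im}\pi=\mathcal K^\perp$, that is, if and only if $\Omega_\beta(\kappa,\kappa')=0$ for all $\kappa'\in\mathcal K$. Then $\eta$ is unique up to $\ker\pi$. Hence
\[
\operatorname{corank}B=\operatorname{corank}\Omega_\beta+r-\rho .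
\]

\emph{The sum over $\beta$.} If $\rho=2$, then $\mathcal K=0$ and the sum is $q^{2(r-2)}q^3$. If $\rho=1$, then $\mathcal K=\langle\kappa\rangle$, and $\sum_i\beta_i\kappa_i^2-\Omega(\kappa,\kappa)$ is a nonconstant affine function of $\beta$, which vanishes for $q^2$ values. The sum is $q^{2(r-1)}(q^3-q^2+q^4)$. If $\rho=0$, then $\mathcal K=\mathbb F^3_0$, and in the coordinates $(\kappa_1,\kappa_2)$
\[
\sum_i\beta_i\,\kappa_i\otimes\kappa_i=\begin{pmatrix}\beta_1+\beta_3&\beta_3\\\beta_3&\beta_2+\beta_3\end{pmatrix}.
\]
So $\Omega_\beta$ runs once through all symmetric $2\times2$ matrices. Of these, $q^2$ are singular: $ac=b^2$ has $(q-1)q$ solutions with $a\ne0$ and $q$ with $a=0$. One singular matrix has corank $2$. The sum is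
\[
q^{2r}\bigl((q^3-q^2)+q^2(q^2-1)+q^4\bigr)=q^{2r}(2q^4+q^3-2q^2).
\]
Since $r\ge\rho$, all three sums are divisible by $q^2$. Modulo $q^3$ only $r=\rho=1$ and $r=\rho=0$ survive, with values $-q^2$ and $-2q^2$.
\end{proof}

\begin{proposition}\label{prop:X}
Let $G$ be primitive. Then $X(G)\equiv-q^2c_2^{(q)}(G)\pmod{q^3}$, and $q^3\mid X(G\setminus e)$ for every edge $e$.
\end{proposition}

\begin{proof}
Take $\Gamma=G$, so $h=\ell$ and $|E(H)|=2\ell-3$. Then $\Theta=q^3P$, and Lemma~\ref{lem:theta1} gives $X(G)\equiv P\pmod{q^3}$. We have $r\ge1$ if and only if $\varphi_H=0$, and $[\varphi_H]\equiv0\pmod q$ because $\ell-1<2\ell-3$. So $\#\{r=0\}=q^{2\ell-3}-[\varphi_H]\equiv0$. We claim that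
\[
\{r=\rho=1\}=\{\varphi_H=0,\ (g_1^\vee,g_2^\vee,g_3^\vee)\ne0\}.
\]
Recall that $r$ is the corank of $L^{(u_3)}$. If $r\ge2$, then $\mathcal A=\operatorname{adj}L^{(u_3)}=0$, and all $g_i^\vee$ vanish by \eqref{eq:adj}. If $r=1$, then $\mathcal A$ is symmetric of rank one with columns in the kernel, so $\mathcal A=c\,\eta\eta^T$ with $c\ne0$, where $\eta$ spans $\ker L_\alpha/\text{constants}$ and is normalized by $\eta_{u_3}=0$. By \eqref{eq:adj},
\[
g_1^\vee+g_3^\vee=c\,\eta_{u_1}^2,\qquad g_2^\vee+g_3^\vee=c\,\eta_{u_2}^2,\qquad g_3^\vee=c\,\eta_{u_1}\eta_{u_2},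
\]
so all $g_i^\vee$ vanish if and only if $\eta_{u_1}=\eta_{u_2}=0$, which means $\rho=0$. This proves the claim. By Lemma~\ref{lem:theta2} and \eqref{eq:dualc2},
\[
X(G)\equiv-q^2\bigl([\varphi_H]-[\varphi_H,g_1^\vee,g_2^\vee,g_3^\vee]\bigr)\equiv-q^2c_2^{(q)}(G)\pmod{q^3}.
\]

For the second statement, choose $s$ among the four trivalent vertices of $G$ so that it is not an endpoint of $e$, and take $\Gamma=G\setminus e$. Now $h=\ell$ and $|E(H)|=2\ell-4$, so $\Theta=q^4P$ and $X(G\setminus e)\equiv qP\equiv0\pmod{q^3}$.
\end{proof}

Skew lines correspond to invertible differences, so we pass from $X$ to $Y$. In the inclusion--exclusion each omitted edge gains a factor $q$, and only the first two steps need more than this.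

\begin{proposition}\label{prop:Y}
Let $G$ be primitive. Then $Y(G)\equiv X(G)\equiv-q^2c_2^{(q)}(G)\pmod{q^3}$.
\end{proposition}

\begin{proof}
Expanding $\prod_{uw}(1-\delta_Q(x_u-x_w))$ gives $Y(G)=\sum_{\gamma\subseteq E(G)}(-1)^{|\gamma|}X(G_\gamma)$, where $G_\gamma=(V(G),\gamma)$. By Lemma~\ref{lem:XS}, $X(G_\gamma)=q^{2\ell-|\gamma|}S(G_\gamma)$. This is divisible by $q^3$ if $|\gamma|\le2\ell-3$. If $|\gamma|=2\ell-2$, then $q\mid S(G_\gamma)$ because $\ell<2\ell-2$. If $|\gamma|=2\ell-1$, use Proposition~\ref{prop:X}. The remaining term is $(-1)^{2\ell}X(G)$.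
\end{proof}

\section{Lines that meet the line at infinity}\label{sec:infinity}

Let $N(\infty)$ be the set of the four neighbors of $\infty$ in $\hat G$, and fix the base vertex $o\in N(\infty)$. By \eqref{eq:affine}, the configurations counted by $Z^0(\hat G)$ in which every vertex of $G$ carries an affine line number exactly $Y(G)$. We must show that the others are negligible modulo $q^3$. To apply Gauss sums we need coordinates on the nonaffine lines in which skewness is again expressed by $Q$ and $\langle\,,\rangle$. Besides $\Lambda_\infty$ itself, these are the lines that meet $\Lambda_\infty$ in one point; call them \emph{transversal}.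

\begin{lemma}\label{lem:transversal}
There is a bijection between transversal lines and pairs $(n,c)$ with $n\in\mathbb M$ null and nonzero and $c\in\mathbb F$, taken modulo simultaneous scaling by $\mathbb F^*$, such that
\begin{enumerate}
\item[(a)] the line $(n,c)$ is skew to $\Lambda_y$ if and only if $\langle n,y\rangle\ne c$;
\item[(b)] the lines $(n,c)$ and $(n',c')$ are skew if and only if $\langle n,n'\rangle\ne0$.
\end{enumerate}
\end{lemma}

\begin{proof}
A transversal line is $\Lambda=\langle(0,\zeta),(\xi,\omega)\rangle$ with $\zeta,\xi\ne0$. Here $\zeta$ is determined up to scaling, and $(\xi,\omega)$ up to scaling and adding a multiple of $\zeta$ to $\omega$. Choose $\eta\ne0$ with $\eta^T\zeta=0$, unique up to scaling, and put $n=\operatorname{adj}(\xi\eta^T)$ and $c=\eta^T\omega$. Every change of the choices scales $n$ and $c$ by a common factor. Conversely, given $(n,c)$, factor $\operatorname{adj}(n)=\xi\eta^T$, let $\zeta$ span the kernel of $\eta^T$, and solve $\eta^T\omega=c$. The solution $\omega$ is unique modulo $\zeta$, and the other factorizations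 $(t\xi)(t^{-1}\eta)^T$ replace $(\xi,\omega)$ by $(t\xi,t\omega)$, so $\Lambda$ is determined, and it does not change when $(n,c)$ is scaled.

(a) A common nonzero vector of $\Lambda$ and $\Lambda_y$ has nonzero first component, which we may scale to $\xi$. So the lines meet if and only if $y\xi-\omega\in\langle\zeta\rangle$, that is, $\eta^Ty\xi=c$; and $\langle n,y\rangle=\operatorname{tr}(\xi\eta^Ty)=\eta^Ty\xi$.

(b) If $\zeta\parallel\zeta'$, the subspaces share $(0,\zeta)$. If $\xi\parallel\xi'$, both lie in the three-dimensional space $\langle\xi\rangle\oplus\mathbb F^2$ and hence meet. If neither holds, a common vector has first component in $\langle\xi\rangle\cap\langle\xi'\rangle=0$ and then second component in $\langle\zeta\rangle\cap\langle\zeta'\rangle=0$. Since $\zeta\parallel\zeta'$ is equivalent to $\eta\parallel\eta'$ and the adjugate preserves $\langle\,,\rangle$, formula \eqref{eq:rankone} gives $\langle n,n'\rangle=\det[\xi\ \xi']\det[\eta\ \eta']$, and the claim follows.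
\end{proof}

In the Gauss sum, a vertex with a transversal line contributes a row and column to the form $B$ whose diagonal entry, the parameter of the condition $Q(n)=0$, is free. The next lemma extracts a power of $q$ from such a row. It supplies the divisibility that counting vertices and edges does not.

\begin{lemma}\label{lem:border}
Let $B'$ be a symmetric matrix of size $m$ and let $\mathcal B\subseteq\mathbb F^m$ be a subspace of dimension $k$. Then $q^k$ divides
\[
\sum_{b\in\mathcal B,\ \sigma\in\mathbb F}q^{2\operatorname{corank}B(b,\sigma)},\qquad B(b,\sigma)=\begin{pmatrix}B'&b\\b^T&\sigma\end{pmatrix}.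
\]
\end{lemma}

\begin{proof}
Let $r'=\operatorname{corank}B'$. A vector $(z,t)$ is in the kernel of $B(b,\sigma)$ if and only if $B'z+tb=0$ and $b^Tz+\sigma t=0$. If $b\notin\operatorname{im}B'=(\ker B')^\perp$, then $t=0$ and $z\in\ker B'\cap b^\perp$, so the corank is $r'-1$ for every $\sigma$. If $b=B'z_0$, then $z\in-tz_0+\ker B'$ and the second equation becomes $t(\sigma-z_0^TB'z_0)=0$, so the corank is $r'+1$ for one value of $\sigma$ and $r'$ for the others. With $k'=\dim(\mathcal B\cap\operatorname{im}B')\ge k-r'$, the sum is
\[
q^{2r'-1}(q^k-q^{k'})+q^{2r'+k'}(q^2+q-1).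
\]
The first term is $0$ if $k'=k$. Otherwise $r'\ge1$, and it is divisible by $q$ to the power $2r'-1+k'\ge k+r'-1\ge k$. The second term is divisible by $q$ to the power $2r'+k'\ge k$.
\end{proof}

\begin{proposition}\label{prop:Z}
Let $G$ be primitive. Then $Z^0(\hat G)\equiv Y(G)\pmod{q^3}$.
\end{proposition}

\begin{proof}
Sort the configurations by the partition $V(G)=A\sqcup V_1\sqcup V_\infty$ into the vertices whose line is affine, transversal, or equal to $\Lambda_\infty$. The neighbors of $\infty$ carry affine lines, so $N(\infty)\subseteq A$. The partition $A=V(G)$ contributes $Y(G)$. Fix another partition, and let $\mathcal N$ be its contribution. We show $q^3\mid\mathcal N$.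

\emph{Step 1: reduction to equalities.} The line $\Lambda_\infty$ is skew to all affine lines and to no other line. So $\mathcal N=0$ if some edge joins $V_\infty$ to $V_1\cup V_\infty$, and otherwise the vertices of $V_\infty$ impose no condition. In that case, by \eqref{eq:affine} and Lemma~\ref{lem:transversal}, $(q-1)^{|V_1|}\mathcal N$ is the number of families $(x_w)_{w\in A}$, $(n_u,c_u)_{u\in V_1}$ with $x_o=0$, with $n_u$ null and nonzero, and with
\[
Q(x_w-x_{w'})\ne0,\qquad\langle n_u,x_w\rangle\ne c_u,\qquad\langle n_u,n_{u'}\rangle\ne0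
\]
along the edges $ww'$, $uw$, $uu'$ of $G[A\cup V_1]$. Write the indicator of each inequality, including $n_u\ne0$, as $1$ minus the indicator of the equality, and expand. A term is indexed by a set of edges on which equality holds and a set $D\subseteq V_1$ on which $n_u=0$. For $u\in D$ the equalities at $u$ read $c_u=0$ or $0=0$, so $u$ contributes a factor $1$ or $q$ and decouples. Put $T=V_1\setminus D$ and $R=V_\infty\cup D$. Then $(q-1)^{|V_1|}\mathcal N$ is an integer combination of the numbers $C_T(\gamma)$, defined for
\[
V(G)=A\sqcup T\sqcup R,\qquad N(\infty)\subseteq A,\qquad T\cup R\ne\emptyset,\qquad\gamma\subseteq E(G[A\cup T]),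
\]
as the number of families $(x_w)_{w\in A}$, $(n_u,c_u)_{u\in T}$ with $x_o=0$, $Q(n_u)=0$ for all $u\in T$, and $Q(x_w-x_{w'})=0$, $\langle n_u,x_w\rangle=c_u$, $\langle n_u,n_{u'}\rangle=0$ along the edges of $\gamma$. As $q-1$ is prime to $q$, it suffices to prove $q^3\mid C_T(\gamma)$.

\emph{Step 2: the Gauss sum.} Write each equality as a character sum with a factor $q^{-1}$ and a parameter: $\alpha_e$ for $e\in\gamma$ inside $A$, $\tau_{uw}$ for $uw\in\gamma$ with $u\in T$ and $w\in A$, $\varepsilon_{uu'}$ for $uu'\in\gamma$ inside $T$, and $\sigma_u$ for $Q(n_u)=0$. The sum over $c_u$ of $\chi(-c_u\sum_w\tau_{uw})$ gives a factor $q$, which cancels the factor attached to $\sigma_u$, and the constraint $\sum_w\tau_{uw}=0$. By \eqref{eq:forms} and \eqref{eq:gauss},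
\begin{equation}\label{eq:CT}
C_T(\gamma)=q^{2(|A|+|T|-1)-|\gamma|}\sum_{\alpha,\tau,\varepsilon,\sigma}q^{2\operatorname{corank}B},
\end{equation}
where $\sum_w\tau_{uw}=0$ for each $u\in T$ and $B$ is the form on $U_A\oplus\mathbb F^T$, with coordinates $v_w$ and $\kappa_u$, given by
\[
B=L_\alpha+\sum\tau_{uw}\,\kappa_u\odot v_w+\sum\varepsilon_{uu'}\,\kappa_u\odot\kappa_{u'}+\sum\sigma_u\,\kappa_u\otimes\kappa_u .
\]

\emph{Step 3: the exponent.} Here $4$-regularity enters. All four edges at $\infty$ go to $A$, so all edges that leave $R$ go to $A\cup T$. Summing degrees in $\hat G$ over $A\cup T$ gives $4(|A|+|T|)=2|E(G[A\cup T])|+\operatorname{cut}(R)+4$. Hence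
\begin{equation}\label{eq:exponent}
2(|A|+|T|-1)-|\gamma|=\tfrac12\operatorname{cut}(R)+\operatorname{def},\qquad\operatorname{def}=|E(G[A\cup T])\setminus\gamma| .
\end{equation}

\emph{Step 4: the gain at a vertex of $T$.} Let $u\in T$. Fix all parameters except $\sigma_u$ and those of the edges of $\gamma$ at $u$; the constraints on $\tau$ at different vertices involve different parameters. Then $B=B(b,\sigma_u)$ in the notation of Lemma~\ref{lem:border}, with $B'$ fixed and $b=\sum_w\tau_{uw}v_w+\sum_{u'}\varepsilon_{uu'}\kappa_{u'}$. The parameters $(\tau_{uw},\varepsilon_{uu'})$ form a vector space of dimension at least $\deg_\gamma(u)-1$. The map from this space to $b$ is injective: since $G$ is simple, the forms $v_w$ with $w\ne o$ and $\kappa_{u'}$ are distinct coordinates, and although $v_o=0$, the parameter $\tau_{uo}$ is determined by the others through $\sum_w\tau_{uw}=0$. So the sum in \eqref{eq:CT} is divisible by $q^{\max(0,\deg_\gamma(u)-1)}$.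

\emph{Step 5: the cases.}
\begin{itemize}
\item $R=\emptyset$. Then $T\ne\emptyset$; pick $u\in T$. As $u\notin N(\infty)$, its four edges lie in $G[A\cup T]$. If $j$ of them are missing from $\gamma$, then $\operatorname{def}\ge j$, and Steps 3 and 4 give the exponent $j+\max(0,3-j)\ge3$.
\item $|R|\ge2$. The complement of $R$ in $\hat G$ contains $\infty$ and $N(\infty)$, so $\operatorname{cut}(R)\ge6$ by Lemma~\ref{lem:structure}(d), and \eqref{eq:exponent} is at least $3$. This is where the inequality in \eqref{eq:primitive} for larger subgraphs is used; a cut of size $4$ would give only $q^2$.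
\item $|R|=1$ and $\operatorname{def}\ge1$. Then $\operatorname{cut}(R)=4$ and \eqref{eq:exponent} is at least $3$.
\item $|R|=1$, $\operatorname{def}=0$, $T\ne\emptyset$. Then \eqref{eq:exponent} equals $2$. A vertex $u\in T$ has at most one edge to $R$ because $\hat G$ is simple, so $\deg_\gamma(u)\ge3$, and Step 4 gives a further factor $q^2$.
\item $R=\{u\}$, $\operatorname{def}=0$, $T=\emptyset$. Then $C_T(\gamma)=q^2S(G\setminus u)$, and $G\setminus u$ has $\ell$ vertices and $2\ell-4$ edges. Since $u\notin N(\infty)\cup\{\infty\}$, the graph $\hat G$ has at least six vertices, so $\ell\ge4$ and $\ell-1<2\ell-4$. By Lemma~\ref{lem:XS}, $q\mid S(G\setminus u)$.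
\end{itemize}
In every case $q^3\mid C_T(\gamma)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Propositions \ref{prop:Z} and \ref{prop:Y}, $Z^0(\hat G)\equiv-q^2c_2^{(q)}(G)\pmod{q^3}$. By Lemma~\ref{lem:gauge}, $Z_q(\hat G)=(q^2+1)(q^2+q+1)q^4Z^0(\hat G)$, and $(q^2+1)(q^2+q+1)\equiv1\pmod q$. Hence $Z_q(\hat G)\equiv-q^6c_2^{(q)}(G)\pmod{q^7}$.
\end{proof}

\section{The dual Kirchhoff polynomial}\label{sec:dual}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
The congruences for $X(G)$, $Y(G)$ and $Z_q(\hat G)$ are Proposition~\ref{prop:Y} and Theorem~\ref{thm:main}. It remains to treat $\varphi_G$. Let $a_j$ be the number of $\alpha\in\mathbb F^N$ for which the Laplacian form $L_\alpha$ of $G$ has corank $j$, so that $[\varphi_G]_q=q^N-a_0$. By Lemma~\ref{lem:XS} and Proposition~\ref{prop:X},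
\begin{equation}\label{eq:aj}
a_0+q^2a_1+q^4a_2+\cdots=S(G)=X(G)\equiv-q^2c_2^{(q)}(G)\pmod{q^3}.
\end{equation}
In particular $q^2\mid a_0$. To isolate $a_0$ modulo $q^3$ we need $q\mid a_1$, and for this a second relation among the $a_j$. It comes from the same Gauss sum in half the dimension. Let $X^{(2)}$ be the number of pairs $a,d\in U_{V(G)}$ with $(a_u-a_w)(d_u-d_w)=0$ for every edge $uw$; these are the null configurations for the plane $\mathbb F^2$ with the form $ad$. Since $\sum_{a,d\in\mathbb F^k}\chi(a^TBd)=q^{k+\operatorname{corank}B}$, the proof of Lemma~\ref{lem:XS} gives $X^{(2)}=q^{-2\ell}q^{\ell}\sum_jq^ja_j$. Therefore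
\[
a_0+qa_1+q^2a_2+\cdots=q^\ell X^{(2)}\equiv0\pmod{q^3},
\]
because $\ell\ge3$. Reducing modulo $q^2$ and using $q^2\mid a_0$ gives $q\mid a_1$. Now \eqref{eq:aj} yields $a_0\equiv-q^2c_2^{(q)}(G)$, and $[\varphi_G]_q=q^N-a_0\equiv q^2c_2^{(q)}(G)\pmod{q^3}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ax}
J.~Ax, 1964.

\bibitem{Chaiken}
Chaiken, 1982 (the all-minors matrix-tree theorem).

\bibitem{MT}
\emph{Mellin Transforms, Holonomic Sequences},
\texttt{https://indico.cern.ch/\allowbreak event/\allowbreak 1228963/\allowbreak contributions/\allowbreak 5506310/\allowbreak attachments/\allowbreak 2695137/\allowbreak 4677381/\allowbreak AmplitudesCERN.pdf}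

\end{thebibliography}
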